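
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Fans of three planes cutting a sphere measure\\ in the ratio $(a,b,c,a,b,c)$}


\begin{abstract}
Three distinct planes through the origin of $\mathbb R^3$ with a common line cut the sphere $S^2$ into six sectors. We prove that for every Borel probability measure on $S^2$ that vanishes on great circles, and for all real $a,b,c>0$, there are three such planes whose consecutive sectors have measures in the ratio $(a,b,c,a,b,c)$. For proper measures and positive integers $a,b,c$ this was conjectured in \cite{WP}. Area measure shows that no other ratios can be achieved for all measures. After an approximation, the proof places the normals of two of the planes on an antipodally symmetric curve of normals of halving planes. The two equations that remain are solved by an elementary winding argument on a strip.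
\end{abstract}

\section{Introduction}

\subsection{The question}

Planes $H_1,H_2,H_3$ through the origin of $\mathbb R^3$ are \emph{in the fan position} if $H_1\cap H_2=H_1\cap H_3=H_2\cap H_3$. Three distinct planes in the fan position, a \emph{fan} for short, share a line, the \emph{axis}, and cut the sphere $S^2$ into six open \emph{sectors}. Choose one of the two unit vectors $u$ on the axis and number the sectors counterclockwise about $u$, as seen when $u$ points toward the viewer, starting anywhere. We say that a probability measure $\mu$ has \emph{ratio} $(r_1,\dots,r_6)$ in the fan if, for a suitable such numbering, the $i$-th sector has measure $r_i/(r_1+\dots+r_6)$ for $i=1,\dots,6$.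

A Borel measure $\mu$ on $S^2$ is \emph{proper} if $\mu([p,q])=0$ for every circular arc $[p,q]\subset S^2$ and $\mu(U)>0$ for every nonempty open set $U\subset S^2$. In \cite{WP} it is stated that for every proper Borel probability measure there is a fan with ratio $(1,1,2,1,1,2)$ and a fan with ratio $(1,1,3,1,1,3)$, and it is conjectured that for all positive integers $a,b,c$ there is a fan with ratio $(a,b,c,a,b,c)$. We prove this conjecture, in the following stronger form.

\begin{theorem}\label{thm:main}
Let $\mu$ be a Borel probability measure on $S^2$ that vanishes on every great circle, and let $a,b,c>0$ be real. Then there are three distinct planes in the fan position such that $\mu$ has ratio $(a,b,c,a,b,c)$ in the six sectors.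
\end{theorem}

A great circle is a finite union of arcs, so every proper measure satisfies the hypothesis. Positivity on open sets is not needed. Some hypothesis that prevents concentration is needed: if $\mu$ is a unit point mass, every sector has measure $0$ or $1$.

Why this shape of ratio? Opposite sectors have equal positive area, so no other shape can occur for all measures. This gives a complete answer.

\begin{theorem}\label{thm:class}
Let $r=(r_1,\dots,r_6)$ with $r_i\ge 0$, not all zero. Every proper Borel probability measure on $S^2$ has ratio $r$ in some fan if and only if $r_i=r_{i+3}>0$ for $i=1,2,3$.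
\end{theorem}

A plane through the origin \emph{halves} $\mu$ if both open half-spaces that it bounds have measure $\frac12$. Under an additional assumption on the halving planes, the method gives two solutions.

\begin{theorem}\label{thm:two}
Let $\mu$ be a Borel probability measure on $S^2$ that vanishes on great circles and is positive on nonempty open sets. Suppose that the set of unit normals of planes halving $\mu$ contains a Jordan curve $J$ with $J=-J$. If $a,b,c>0$ are pairwise distinct, then $\mu$ has ratio $(a,b,c,a,b,c)$ in at least two different fans. The measures that satisfy these assumptions are weakly dense in the set of all Borel probability measures on $S^2$.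
\end{theorem}

The ratio depends only on $a:b:c$, so \emph{from now on we assume} $a+b+c=\tfrac12$. The six sectors are then required to have measures $a,b,c,a,b,c$.

\subsection{What to expect}

A fan has five parameters: two for the axis and three for the angles of the planes. Six sector measures with sum $1$ make five conditions. So we have five equations in five unknowns, and a solution is plausible, but nothing is left over.

If $\mu$ vanishes on great circles and $\mu(B)=\mu(-B)$ for all Borel sets $B$, the problem is easy. Take any axis and any half-plane $h$ bounded by it. The measure of the sector swept by turning $h$ counterclockwise through the angle $\theta$ grows continuously from $0$ at $\theta=0$ to $\frac12$ at $\theta=\pi$. Pick angles where it equals $a$ and $a+b$, and take the planes through $h$ and through its two turned copies. The first three sectors have measures $a,b,c$, and by symmetry so do their opposites.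

A small asymmetry destroys this freedom. Let $0<|w|<1$ and let $\mu$ have density $(1+w\cdot x)/4\pi$ with respect to area. The integral of $x$ over the hemisphere $\{x\cdot n>0\}$ is a multiple of $n$ by symmetry. A zone of $S^2$ between the heights $s$ and $s+ds$ in direction $n$ has area $2\pi\,ds$, so the component of the integral along $n$ is $\int_0^1 2\pi s\,ds=\pi$, and the integral equals $\pi n$. Hence the hemisphere has measure $\frac12+\frac14 w\cdot n$, and the halving planes are exactly those that contain $w$. We shall see (Lemma~\ref{lem:reform}) that the planes of a solution must halve $\mu$, so the axis is forced to be $\mathbb Rw$. Since $\mu$ is invariant under rotations about $w$, a sector of angle $\theta$ about this axis has measure $\theta/2\pi$. The solutions are the fans with axis $\mathbb Rw$ and successive angles $2\pi a,2\pi b,2\pi c$. In this example the normals of halving planes form the great circle orthogonal to $w$, which is a Jordan curve symmetric under $x\mapsto -x$.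

\subsection{The idea}

Ratio $(a,b,c,a,b,c)$ means that all three planes halve $\mu$ and that the measures of two adjacent sectors are prescribed. Suppose first that the normals of halving planes contain a Jordan curve $J=-J$, parametrized by $\gamma$ with $\gamma(t+\pi)=-\gamma(t)$. Take the normals $n_1=\gamma(t)$ and $n_2=\gamma(t+\delta)$ of two planes on $J$; then two of the five equations hold automatically. Choose the third plane so that the double wedge between the second and third planes has total measure $2b$. Two equations in the two unknowns $t,\delta$ are left. One says that the wedge between the first two planes has measure $a$, and the other that the third plane halves $\mu$. When $t$ moves by half a period, all normals change sign, so the first equation repeats and the second changes sign. An odd function of this kind has to vanish somewhere along the solutions of the first equation. Section~\ref{sec:curve} sets this up and shows the mechanism in the simplest case, and Section~\ref{sec:winding} carries it out in general. For an arbitrary $\mu$ there may be no curve $J$ at hand. Section~\ref{sec:dense} finds measures with such a curve near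 any given measure, and Section~\ref{sec:proofs} passes to the limit.

\section{Sectors, halving planes, continuity}\label{sec:prelim}

For $n\in S^2$ put
\[
H(n)=\{x\in S^2:x\cdot n>0\},\qquad C(n)=\{x\in S^2:x\cdot n=0\},\qquad F_\mu(n)=\mu(H(n))-\tfrac12 .
\]
Let $\mathcal M$ be the set of Borel probability measures on $S^2$ that vanish on all great circles $C(n)$. For $\mu\in\mathcal M$ we have $F_\mu(-n)=-F_\mu(n)$, and $n^\perp$ halves $\mu$ if and only if $F_\mu(n)=0$.

\subsection*{Angles about an axis}
Let $u,n$ be orthonormal. For $\psi\in\mathbb R$ let
\[
n^\psi=\cos\psi\, n+\sin\psi\, u\times n ,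
\]
the vector $n$ rotated about $u$ by $\psi$. Put $v=n\times u$; then $u\times v=n$ and $u\times n=-v$. Measure the angle of a point $x\ne\pm u$ of $S^2$ about $u$ counterclockwise from $v$. If $x$ has angle $\theta$, its projection to $u^\perp$ is a positive multiple of $\cos\theta\,v+\sin\theta\,n$, so $x\cdot n^\psi$ is a positive multiple of $\cos\psi\sin\theta-\sin\psi\cos\theta=\sin(\theta-\psi)$. Hence
\begin{equation}\label{eq:angles}
H(n)=\{\text{angle}\in(0,\pi)\},\qquad H(n^\psi)=\{\text{angle}\in(\psi,\psi+\pi)\},
\end{equation}
with angles taken modulo $2\pi$.

Now let $n_1\perp u$ be a unit vector and let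
\begin{equation}\label{eq:order}
n_2=n_1^{\omega},\qquad n_3=n_1^{\omega+\psi}\qquad\text{with}\quad 0<\omega<\omega+\psi<\pi ,
\end{equation}
and $v_i=n_i\times u$. The planes $n_i^\perp$ are distinct and have the common line $\mathbb Ru$. By \eqref{eq:angles}, with angles measured from $v_1$, the sectors with angles in $(0,\omega)$, $(\omega,\omega+\psi)$ and $(\omega+\psi,\pi)$ are
\begin{equation}\label{eq:sectors}
\begin{gathered}
S_1=\{x\cdot n_1>0>x\cdot n_2\},\qquad S_2=\{x\cdot n_2>0>x\cdot n_3\},\\
S_3=\{x\cdot n_3>0,\ x\cdot n_1>0\},
\end{gathered}
\end{equation}
and the six sectors of the fan, counterclockwise about $u$, are $S_1,S_2,S_3,-S_1,-S_2,-S_3$; see Figure~\ref{fig:fan}.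

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\foreach \ang/\lab in {0/$v_1$,50/$v_2$,110/$v_3$,180/$-v_1$,230/$-v_2$,290/$-v_3$}
  {\draw (0,0)--(\ang:2); \node at (\ang:2.3) {\lab};}
\draw[->] (0:0.6) arc (0:50:0.6);
\node at (25:0.85) {$\omega$};
\draw[->] (50:0.7) arc (50:110:0.7);
\node at (80:0.95) {$\psi$};
\foreach \ang/\lab in {25/$S_1$,80/$S_2$,145/$S_3$,205/$-S_1$,260/$-S_2$,325/$-S_3$}
  {\node at (\ang:1.55) {\lab};}
\fill (0,0) circle (1.2pt);
\end{tikzpicture}
\caption{A fan seen along its axis, with the unit vector $u$ pointing toward the viewer. Each plane appears as a line through the center, spanned by $v_i$. Its normal $n_i=u\times v_i$ is $v_i$ turned counterclockwise by a right angle, so the half-space $x\cdot n_i>0$ lies to the left of the direction $v_i$. Sectors $S_i$ and $-S_i$ are opposite.}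
\label{fig:fan}
\end{figure}

\begin{lemma}\label{lem:reform}
Let $\mu\in\mathcal M$, and let $s_1,\dots,s_6$ be the measures of the consecutive sectors of a fan. All three planes halve $\mu$ if and only if $s_i=s_{i+3}$ for $i=1,2,3$. Consequently $(s_1,\dots,s_6)=(a,b,c,a,b,c)$ if and only if all three planes halve $\mu$, $s_1=a$ and $s_2=b$.
\end{lemma}

\begin{proof}
Up to null sets, the half-spaces bounded by the three planes are the unions of three consecutive sectors. If the planes halve $\mu$, then
\[
s_1+s_2+s_3=s_2+s_3+s_4=s_3+s_4+s_5=s_4+s_5+s_6=\tfrac12 ,
\]
and subtracting neighbors gives $s_1=s_4$, $s_2=s_5$, $s_3=s_6$. Conversely, if $s_i=s_{i+3}$ for $i=1,2,3$, then any three consecutive sectors contain one from each opposite pair and have total measure $\frac12$. For the last claim, if the planes halve $\mu$, $s_1=a$ and $s_2=b$, then $s_1+s_2+s_3=\frac12$ gives $s_3=\frac12-a-b=c$, and $s_{i+3}=s_i$. The other direction is clear from the first claim.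
\end{proof}

\subsection*{Continuity}
Recall that $\mu_k\to\mu$ \emph{weakly} means $\int\varphi\,d\mu_k\to\int\varphi\,d\mu$ for every continuous $\varphi$ on $S^2$. In this case $\limsup_k\mu_k(N)\le\mu(N)$ for closed $N$, and $\mu_k(E)\to\mu(E)$ for every Borel set $E$ with $\mu(\partial E)=0$.

\begin{lemma}\label{lem:cont}
Let $\mu_k\to\mu$ weakly with $\mu\in\mathcal M$, let $n_i^k\to n_i$ in $S^2$ and $\varepsilon_i=\pm1$ for $i=1,\dots,N$. Put $E_k=\{x\in S^2:\varepsilon_i\,x\cdot n_i^k>0 \text{ for all } i\}$ and $E=\{x\in S^2:\varepsilon_i\,x\cdot n_i>0\text{ for all } i\}$. Then $\mu_k(E_k)\to\mu(E)$. In particular (take $\mu_k=\mu$), $\mu(E)$ depends continuously on $n_1,\dots,n_N$.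
\end{lemma}

\begin{proof}
For $\eta>0$ let $N_\eta=\{x\in S^2:\min_i|x\cdot n_i|\le\eta\}$, a closed set. Let $k$ be so large that $|n_i^k-n_i|<\eta$ for all $i$. If $x$ lies in exactly one of $E_k$ and $E$, then for some $i$ exactly one of the numbers $\varepsilon_i\,x\cdot n_i^k$ and $\varepsilon_i\,x\cdot n_i$ is positive. They differ by less than $\eta$, so $|x\cdot n_i|\le\eta$ and $x\in N_\eta$. Hence
\[
|\mu_k(E_k)-\mu(E)|\le\mu_k(N_\eta)+|\mu_k(E)-\mu(E)| .
\]
The last term tends to $0$, because $\partial E\subset\bigcup_i C(n_i)$ is $\mu$-null. Moreover $\limsup_k\mu_k(N_\eta)\le\mu(N_\eta)$, and $\mu(N_\eta)\to\mu(\bigcup_iC(n_i))=0$ as $\eta\to0$.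
\end{proof}

\section{Three planes from a curve of halving planes}\label{sec:curve}

\begin{definition}
A measure $\mu\in\mathcal M$ is \emph{nice} if $\mu(U)>0$ for every nonempty open $U\subset S^2$ and $\{F_\mu=0\}$ contains a Jordan curve $J$ with $J=-J$.
\end{definition}

\emph{In this section and the next, except in Lemma~\ref{lem:wind}, $\mu$ is nice, $F=F_\mu$, and $J=-J\subset\{F=0\}$ is a Jordan curve.}

\subsection*{Parametrizing $J$}
Fix $p\in J$. The points $p,-p$ divide $J$ into two arcs. The antipodal map either exchanges these arcs or maps each to itself. In the latter case it would be a continuous self-map of an arc and, by the intermediate value theorem, would have a fixed point on it, which is impossible. So the arcs are exchanged. Let $\gamma:[0,\pi]\to J$ be a homeomorphism onto one of them with $\gamma(0)=p$, $\gamma(\pi)=-p$, and extend $\gamma$ to $\mathbb R$ by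
\begin{equation}\label{eq:gamma}
\gamma(t+\pi)=-\gamma(t).
\end{equation}
Then $\gamma:\mathbb R\to J$ is continuous, $2\pi$-periodic, and injective on $[0,2\pi)$, hence on every half-open interval of length $2\pi$. Below, $\gamma$ may be any map with these properties and \eqref{eq:gamma}.

\subsection*{The first two planes}
For $t\in\mathbb R$ and $\delta\in[0,\pi]$ put
\[
n_1=\gamma(t),\qquad n_2=\gamma(t+\delta),\qquad m(t,\delta)=\mu\{x\cdot n_1>0>x\cdot n_2\}.
\]
Both planes $n_1^\perp,n_2^\perp$ halve $\mu$. The function $m$ is continuous by Lemma~\ref{lem:cont}, and
\begin{equation}\label{eq:mends}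
m(t,0)=0,\qquad m(t,\pi)=\mu(H(n_1))=\tfrac12 .
\end{equation}
Since $\mu(H(n_1))=\mu(H(n_2))=\frac12$, the opposite wedge has the same measure:
\begin{equation}\label{eq:wedge}
\mu\{x\cdot n_1<0<x\cdot n_2\}=\tfrac12-\mu\bigl(H(n_1)\cap H(n_2)\bigr)=m(t,\delta).
\end{equation}
By \eqref{eq:gamma}, replacing $t$ by $t+\pi$ replaces $(n_1,n_2)$ by $(-n_1,-n_2)$, so \eqref{eq:wedge} says that
\begin{equation}\label{eq:mper}
m(t+\pi,\delta)=m(t,\delta).
\end{equation}

Already here we have the analogous result for two planes: by \eqref{eq:mends}, for each $t$ there is $\delta\in(0,\pi)$ with $m(t,\delta)=a$, and then $n_1^\perp$ and $n_2^\perp$ cut $S^2$ into four sectors of measures $a,\frac12-a,a,\frac12-a$. The parameter $t$ is still free. It must now pay for the third plane.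

\subsection*{The third plane}
For $\delta\in(0,\pi)$ we have $n_2\ne\pm n_1$, and we let
\[
u=\frac{n_1\times n_2}{|n_1\times n_2|}.
\]
The third plane must contain $u$, and we have to choose its angle. We could require that the sector from the second plane to the third has measure $b$. But the angle so obtained would change in an uncontrolled way when $n_1,n_2$ are replaced by $-n_1,-n_2$. It is better to prescribe the measure of this sector \emph{together with its opposite}. For orthonormal $u,n$ and $\psi\in[0,\pi]$ put
\[
W(u,n,\psi)=\mu\{x\cdot n>0>x\cdot n^\psi\}+\mu\{x\cdot n<0<x\cdot n^\psi\}=\mu\{(x\cdot n)(x\cdot n^\psi)<0\}.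
\]
By \eqref{eq:angles}, this is the measure of the double wedge of points with angle in $(0,\psi)\cup(\pi,\pi+\psi)$ about $u$. It is continuous in $(u,n,\psi)$ by Lemma~\ref{lem:cont}. As $\psi$ runs from $0$ to $\pi$, it increases from $0$ to $1$, strictly because $\mu$ is positive on open sets. Since $0<2b<1$, the equation
\[
W(u,n,\psi)=2b
\]
has a unique solution $\psi=\psi(u,n)$, which lies in $(0,\pi)$. It depends continuously on $(u,n)$: if $(u_k,n_k)\to(u,n)$, then every limit point of $\psi(u_k,n_k)$ in $[0,\pi]$ solves the equation for $(u,n)$ and so equals $\psi(u,n)$. Since $(-n)^\psi=-n^\psi$, we have $W(u,-n,\psi)=W(u,n,\psi)$ and hence $\psi(u,-n)=\psi(u,n)$.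

For $(t,\delta)\in\mathbb R\times(0,\pi)$ let
\[
\psi=\psi(u,n_2),\qquad n_3=n_2^{\psi},\qquad q(t,\delta)=F(n_3),
\]
with rotation about $u$. Then $q$ is continuous. Replacing $t$ by $t+\pi$ changes $(n_1,n_2,u)$ to $(-n_1,-n_2,u)$. So it leaves $\psi$ unchanged and changes $n_3$ to $-n_3$. Since $F$ is odd,
\begin{equation}\label{eq:qodd}
q(t+\pi,\delta)=-q(t,\delta).
\end{equation}

What does a zero of $q$ give? Put $g_+=\mu\{x\cdot n_2>0>x\cdot n_3\}$ and $g_-=\mu\{x\cdot n_2<0<x\cdot n_3\}$, so $g_++g_-=2b$. Since $\mu(H(n_2))=\frac12$,
\begin{equation}\label{eq:F}
F(n_3)=\mu(H(n_3))-\mu(H(n_2))=g_--g_+ .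
\end{equation}
So $q(t,\delta)=0$ means that the third plane halves $\mu$, and in this case $g_+=g_-=b$. By Lemma~\ref{lem:reform}, what we need, apart from the order of the planes around the axis, is a common zero of $m-a$ and $q$.

\subsection*{The simplest case}
Suppose that for every $t$ the function $\delta\mapsto m(t,\delta)$ is strictly increasing, as it is in the example of the introduction, where with a unit-speed parametrization $m(t,\delta)=\delta/2\pi$. Then $m(t,\delta)=a$ has exactly one solution $\delta=\delta(t)$, and it lies in $(0,\pi)$. By uniqueness it is continuous in $t$, and by \eqref{eq:mper} it is $\pi$-periodic. So the function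
\[
f(t)=q(t,\delta(t))
\]
is continuous and, by \eqref{eq:qodd}, satisfies $f(t+\pi)=-f(t)$. Hence $f$ vanishes somewhere, and there $m=a$ and $q=0$. This is the whole mechanism: the pairs of normals $(n_1,n_2)$ that meet the first condition form a loop, and reversing both normals takes us half-way along the loop and reverses the sign of $q$.

In general there is no reason for $m(t,\cdot)$ to be monotone. As $n_2$ moves along $J$, the axis may move too, and the wedge $\{x\cdot n_1>0>x\cdot n_2\}$ may gain points in one place and lose points in another. Then $\{m=a\}$ may fold back or be no curve at all. It still separates the two edges of the strip, and the next section shows that this is enough.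

\section{A winding lemma and the theorem for nice measures}\label{sec:winding}

If $p$ and $q$ have no common zero, the vector $(p,q)$ has a continuous angle on the strip. The next proof compares what the symmetry forces on this angle at the two edges.

\begin{lemma}\label{lem:wind}
Let $\delta_0<\delta_1$ and let $p,q:\mathbb R\times[\delta_0,\delta_1]\to\mathbb R$ be continuous with
\[
p(t+\pi,\delta)=p(t,\delta),\qquad q(t+\pi,\delta)=-q(t,\delta),\qquad p(t,\delta_0)<0<p(t,\delta_1)
\]
for all $t$ and $\delta$. Then $p$ and $q$ have a common zero.
\end{lemma}

\begin{proof}
Suppose not. The strip is simply connected, so $(p,q)=\rho\,(\cos\theta,\sin\theta)$ with $\rho>0$ and a continuous function $\theta$ on the strip. The shift $t\mapsto t+\pi$ reflects the vector $(p,q)$ in the first axis, so $\theta(t+\pi,\delta)\equiv-\theta(t,\delta)$ modulo $2\pi$. By continuity there is one integer $k$ with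
\[
\theta(t+\pi,\delta)+\theta(t,\delta)=2\pi k\qquad\text{for all }(t,\delta).
\]
We compute the parity of $k$ on each edge of the strip.

On $\delta=\delta_0$ we have $\cos\theta<0$, so there is an integer $j$ with $\theta\in(\frac\pi2,\frac{3\pi}2)+2\pi j$ along the whole edge. Adding two values of $\theta$ gives $2\pi k\in(\pi,3\pi)+4\pi j$, so $k=2j+1$ is odd.

On $\delta=\delta_1$ we have $\cos\theta>0$, so there is an integer $i$ with $\theta\in(-\frac\pi2,\frac\pi2)+2\pi i$ along the whole edge. Then $2\pi k\in(-\pi,\pi)+4\pi i$, so $k=2i$ is even. This is a contradiction.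
\end{proof}

\begin{proposition}\label{prop:nice}
Let $\mu$ be nice, let $J=-J\subset\{F_\mu=0\}$ be a Jordan curve, and let $\gamma:\mathbb R\to J$ be continuous with $\gamma(t+\pi)=-\gamma(t)$ and injective on $[0,2\pi)$. Then there are $t\in\mathbb R$, $\delta\in(0,\pi)$ and angles $\omega,\psi$ with $0<\omega<\omega+\psi<\pi$ such that, with
\[
n_1=\gamma(t),\qquad n_2=\gamma(t+\delta),\qquad u=\frac{n_1\times n_2}{|n_1\times n_2|}
\]
and rotations about $u$, we have $n_2=n_1^\omega$, and for $n_3=n_1^{\omega+\psi}$ the consecutive sectors $S_1,S_2,S_3,-S_1,-S_2,-S_3$ of \eqref{eq:sectors} have measures $a,b,c,a,b,c$.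
\end{proposition}

\begin{proof}
Let $m$ and $q$ be as in Section~\ref{sec:curve}. The function $q$ is not defined for $\delta=0,\pi$, where the axis is lost, so we stay away from these edges. Since $0<a<\frac12$, and $m$ is continuous on $\mathbb R\times[0,\pi]$ and $\pi$-periodic in $t$, \eqref{eq:mends} and uniform continuity give $\varepsilon\in(0,\frac\pi2)$ with
\[
m(t,\varepsilon)<a<m(t,\pi-\varepsilon)\qquad\text{for all }t.
\]
By \eqref{eq:mper} and \eqref{eq:qodd}, Lemma~\ref{lem:wind} applies to $p=m-a$ and $q$ on $\mathbb R\times[\varepsilon,\pi-\varepsilon]$. Fix a common zero $(t,\delta)$ and let $\psi\in(0,\pi)$ and $n_3=n_2^\psi$ be as in Section~\ref{sec:curve}. Then $F(n_3)=0$, so all three planes $n_i^\perp$ halve $\mu$. Also $\mu\{x\cdot n_1>0>x\cdot n_2\}=m(t,\delta)=a$, and by \eqref{eq:F}, $\mu\{x\cdot n_2>0>x\cdot n_3\}=b$.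

It remains to check that the planes come in the right order. Let $\omega\in(0,\pi)$ be the angle from $n_1$ to $n_2$ about $u$, so $n_2=n_1^\omega$, $n_3=n_1^{\omega+\psi}$ and $-n_1=n_2^{\pi-\omega}$. For $\theta\in[0,\pi]$ let $g(\theta)=\mu\{x\cdot n_2>0>x\cdot n_2^\theta\}$. By \eqref{eq:angles} this is the measure of the sector with angles in $(0,\theta)$ from $n_2\times u$, so $g$ is nondecreasing. By \eqref{eq:wedge},
\[
g(\pi-\omega)=\mu\bigl(H(n_2)\cap H(n_1)\bigr)=\tfrac12-a=b+c>b=g(\psi).
\]
Hence $\psi<\pi-\omega$, that is, $0<\omega<\omega+\psi<\pi$. So \eqref{eq:order} holds, the consecutive sectors are those in \eqref{eq:sectors}, and $\mu(S_1)=a$, $\mu(S_2)=b$. Since all three planes halve $\mu$, Lemma~\ref{lem:reform} gives the measures $a,b,c,a,b,c$.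
\end{proof}

\section{Nice measures are dense}\label{sec:dense}

For a general $\mu\in\mathcal M$ the function $F_\mu$ is only continuous, and we have no control over its zero set. We therefore approximate $\mu$ by measures for which $F$ is smooth and $0$ is a regular value, that is, $dF\ne0$ wherever $F=0$. Then $\{F=0\}$ consists of finitely many smooth Jordan curves, and the question is whether one of them is its own antipode. If none were, we could construct an even function that, like the odd function $F$, changes sign across every curve, and comparing the two would give a contradiction.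

\begin{lemma}\label{lem:odd}
Let $F:S^2\to\mathbb R$ be smooth and odd with regular value $0$. Then $\{F=0\}$ contains a Jordan curve $J$ with $J=-J$.
\end{lemma}

\begin{proof}
The set $Z=\{F=0\}$ is a compact one-dimensional submanifold (possibly empty), hence a disjoint union of finitely many smooth Jordan curves. The antipodal map permutes these curves. Suppose that it fixes none of them, so that they come in pairs $\{J,-J\}$ with $J\cap(-J)=\emptyset$.

By the Jordan curve theorem, the complement of each curve $J$ has two components, and each of them has all of $J$ as its boundary. Let $\varepsilon_J:S^2\setminus J\to\{1,-1\}$ be $1$ on one component and $-1$ on the other. Make this choice for one curve of each pair, and for the other curve put $\varepsilon_{-J}(x)=\varepsilon_J(-x)$. Let $E$ be the product of all $\varepsilon_J$, a function on $S^2\setminus Z$ (with $E=1$ if $Z=\emptyset$). Since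
\[
\varepsilon_J(-x)\,\varepsilon_{-J}(-x)=\varepsilon_{-J}(x)\,\varepsilon_J(x),
\]
$E$ is even.

The function $G=E\cdot\operatorname{sgn}F$ is locally constant on $S^2\setminus Z$. Let $z$ be a point of one of the curves $J$. Since $dF\ne0$ at $z$, a small disc $D$ around $z$ meets $Z$ in an arc of $J$ that divides $D$ into two halves, and $F$ has opposite signs on them. The factor $\varepsilon_J$ is constant on each half, and it takes both values on $D\setminus J$ because $z$ is a boundary point of both components of $S^2\setminus J$. All other factors of $E$ are constant on $D$. So $G$ has the same value on both halves. Hence $G$ extends to a locally constant function on the connected space $S^2$, so $G$ is a nonzero constant. But $E$ is even and $\operatorname{sgn} F$ is odd, so $G$ is odd, a contradiction.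
\end{proof}

\begin{lemma}\label{lem:dense}
Every Borel probability measure $\mu$ on $S^2$ is a weak limit of nice measures.
\end{lemma}

\begin{proof}
Let $A$ denote the area measure, $A(S^2)=4\pi$. We smooth $\mu$ to make $F$ smooth, and then perturb the density to make $0$ a regular value.

\emph{Smoothing.} Let $K_k(s)=\frac{k+1}{4\pi}\bigl(\frac{1+s}2\bigr)^k$. Then $\int K_k(x\cdot y)\,dA(x)=\int_{-1}^1K_k(s)\,2\pi\,ds=1$ for every $y\in S^2$, and for each $\eta\in(0,1)$ we have $K_k(s)\le\frac{k+1}{4\pi}(1-\frac\eta2)^k\to0$ uniformly on $[-1,1-\eta]$. Since a continuous $\varphi$ is uniformly continuous and bounded on $S^2$, the integrals $\int\varphi(x)K_k(x\cdot y)\,dA(x)$ converge to $\varphi(y)$ uniformly in $y$. Put $f_k(x)=\int K_k(x\cdot y)\,d\mu(y)$, a nonnegative polynomial in $x$ restricted to $S^2$. By Fubini,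
\[
\int\varphi f_k\,dA=\int\Bigl(\int\varphi(x)K_k(x\cdot y)\,dA(x)\Bigr)d\mu(y)\to\int\varphi\,d\mu ,
\]
so the probability measures $f_kA$ converge weakly to $\mu$.

\emph{Perturbing.} For $w\in\mathbb R^3$ with $|w|<\frac1{4k}$ put
\[
h_{k,w}(x)=\Bigl(1-\frac1k\Bigr)f_k(x)+\frac1{4\pi k}+\frac1\pi\,w\cdot x .
\]
Then $h_{k,w}>0$ and $\int h_{k,w}\,dA=1$. For any choice of such $w=w_k$, the measures $h_{k,w_k}A$ converge weakly to $\mu$, since $1-\frac1k\to1$ and the last two terms tend to $0$ uniformly. Each of these measures vanishes on great circles and is positive on nonempty open sets.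

Let $F_k$ be the function $n\mapsto\int_{H(n)}h_{k,0}\,dA-\frac12$. It is odd. It is smooth: fix $e\in S^2$ and write locally $n=R(n)e$ with $R(n)\in SO(3)$ smooth in $n$; then $F_k(n)=\int_{H(e)}h_{k,0}(R(n)x)\,dA(x)-\frac12$, and $h_{k,0}$ is a polynomial. Since $\int_{H(n)}x\,dA=\pi n$, as computed in the introduction, the function $F$ of the measure $h_{k,w}A$ is
\[
F_{k,w}(n)=F_k(n)+w\cdot n .
\]

\emph{Choosing $w$.} The value $0$ fails to be regular for $F_{k,w}$ exactly if, for some $n\in S^2$, we have $F_k(n)+w\cdot n=0$ and the differential of $F_{k,w}$ vanishes at $n$. The first condition says that the component of $w$ along $n$ is $-F_k(n)$. The second says that the component of $w$ orthogonal to $n$ is $-\nabla F_k(n)$, where $\nabla$ is the gradient on $S^2$. So the bad $w$ are the points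
\[
w=-F_k(n)\,n-\nabla F_k(n),\qquad n\in S^2 .
\]
They form the image of a smooth map from a surface to $\mathbb R^3$, which has Lebesgue measure zero. Hence there is $w_k$ with $|w_k|<\frac1{4k}$ such that $0$ is a regular value of the odd function $F_{k,w_k}$. By Lemma~\ref{lem:odd}, $h_{k,w_k}A$ is nice.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mu\in\mathcal M$. By Lemma~\ref{lem:dense} there are nice $\mu_k$ with $\mu_k\to\mu$ weakly. Proposition~\ref{prop:nice} gives orthonormal $u^k,n_1^k$ and angles $\omega_k,\psi_k>0$ with $\omega_k+\psi_k<\pi$ such that, with $n_2^k$ and $n_3^k$ obtained from $n_1^k$ by rotation about $u^k$ through $\omega_k$ and $\omega_k+\psi_k$, the six sets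
\[
\{x\cdot n_1^k>0>x\cdot n_2^k\},\qquad\{x\cdot n_2^k>0>x\cdot n_3^k\},\qquad\{x\cdot n_3^k>0,\ x\cdot n_1^k>0\}
\]
and their antipodes have $\mu_k$-measures $a,b,c,a,b,c$. Pass to a subsequence along which $u^k,n_1^k,\omega_k,\psi_k$ converge to $u,n_1,\omega,\psi$; then $\omega,\psi\ge0$ and $\omega+\psi\le\pi$. Moreover $n_i^k\to n_i$, where $n_2=n_1^{\omega}$ and $n_3=n_1^{\omega+\psi}$ with rotation about $u$. By Lemma~\ref{lem:cont} the corresponding six sets for $n_1,n_2,n_3$ have $\mu$-measures $a,b,c,a,b,c$.

The fan could only degenerate in three ways. If $\omega=0$, then $n_1=n_2$ and the first set is empty. If $\psi=0$, then $n_2=n_3$ and the second set is empty. If $\omega+\psi=\pi$, then $n_3=-n_1$ and the third set is empty. Each contradicts $a,b,c>0$. So $0<\omega<\omega+\psi<\pi$, the planes $n_i^\perp$ are distinct with common line $\mathbb Ru$, and by \eqref{eq:sectors} the six sets are their consecutive sectors counterclockwise about $u$.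
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $r_i=r_{i+3}>0$ for $i=1,2,3$, apply Theorem~\ref{thm:main} with $(a,b,c)$ proportional to $(r_1,r_2,r_3)$. Conversely, normalized area is proper. In every fan, opposite sectors are antipodal and so have equal area, and every sector is open and nonempty and so has positive area. If normalized area has ratio $r$ in some fan, then $r_i=r_{i+3}>0$ for $i=1,2,3$.
\end{proof}

For Theorem~\ref{thm:two} we run the argument along $J$ in both directions and check that the two solutions differ.

\begin{proof}[Proof of Theorem~\ref{thm:two}]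
The measures that satisfy the assumptions are the nice measures, and they are dense by Lemma~\ref{lem:dense}. Let $\mu$ be nice, and let $\gamma$ be the parametrization of $J$ from Section~\ref{sec:curve}. The reversed parametrization $\bar\gamma(t)=\gamma(-t)$ also satisfies $\bar\gamma(t+\pi)=-\bar\gamma(t)$ and is injective on $[0,2\pi)$. Apply Proposition~\ref{prop:nice} to both. In both solutions the sectors counterclockwise about the respective vector $u$, starting with $\{x\cdot n_1>0>x\cdot n_2\}$, have measures $a,b,c,a,b,c$. If we write $n_1=\gamma(t)$, then
\[
n_2\in\gamma\bigl((t,t+\pi)\bigr)\ \text{ in the first solution},\qquad n_2\in\gamma\bigl((t-\pi,t)\bigr)\ \text{ in the second}.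
\]
These two conditions on a pair $(n_1,n_2)$ exclude each other, since $\gamma$ is $2\pi$-periodic and injective on $[0,2\pi)$. By $\gamma(t+\pi)=-\gamma(t)$, each of them is unchanged when $(n_1,n_2)$ is replaced by $(-n_1,-n_2)$.

It remains to show that, for a solution as in Proposition~\ref{prop:nice}, the three planes determine the pair $(n_1,n_2)$ up to a common sign; then the two fans are different. First, the fan determines $u$. The vector $u$ is one of the two unit vectors on the axis, and the sequence of sector measures counterclockwise about $-u$ is the reverse of that about $u$. As $a,b,c$ are distinct, a sector of measure $a$ is followed by one of measure $b$ in one direction and by one of measure $c$ in the other, and $u$ is the vector for which it is followed by $b$. Next, exactly two sectors have measure $a$, namely $S_1$ and $-S_1$. The initial and final bounding half-planes, counterclockwise about $u$, are those through $v_1$ and $v_2$ for $S_1$, and those through $-v_1$ and $-v_2$ for $-S_1$, where $v_i=n_i\times u$. So the fan determines $(v_1,v_2)$ up to a common sign. Since $n_i=u\times v_i$, it determines $(n_1,n_2)$ up to a common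 sign.
\end{proof}

\begin{remark}
Positivity of $\mu$ on open sets was used in Section~\ref{sec:curve} so that the third plane is determined by the first two and depends continuously on them; the limit in the proof of Theorem~\ref{thm:main} removes it. The limit may merge the two fans of Theorem~\ref{thm:two}, so that argument gives one fan for a general measure. Positivity of $a,b,c$ keeps the planes apart in the limit, and by Theorem~\ref{thm:class} it cannot be dropped.
\end{remark}

\begin{thebibliography}{9}
\bibitem{WP}
\emph{Weighted Partitions Of Sphere Measures By Hyperplanes},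
\url{https://typeset.io/pdf/weighted-partitions-of-sphere-measures-by-hyperplanes-2wnwdonrrg.pdf}.
\end{thebibliography}

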